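\title{Codimension-two fixed submanifolds of cohomology complex projective spaces have degree one}

\begin{abstract}
Let $M$ be a closed smooth manifold with the integral cohomology ring of complex projective $n$-space, and suppose that a diffeomorphism of prime order $p$ has a fixed component $K$ that is orientable, of codimension two, and dual to $d$ times a generator of $H^2(M;\mathbb Z)$ with $d>0$. We prove that $d=1$, for every $n$ and every $p$, as for linear actions on $\mathbb{CP}^n$. If a prime $q$ divides $d$, the action lifts to the $q$-fold cyclic cover of $M$ branched along $K$ and is trivial on the rational homology of the cover. The $G$-signature theorem then forces an explicit function to take equal values at several roots of unity, and a $2$-adic estimate, based on the integrality of spin$^c$ indices, shows that this is impossible. We also give a version for compact Lie groups and a version localized at a set of primes.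
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{cohomology complex projective $n$-space} is a smooth, closed, orientable $2n$-manifold $M$ with a class $x\in H^2(M;\mathbb Z)$ such that
\[
H^*(M;\mathbb Z)=\mathbb Z[x]/(x^{n+1}).
\]
No condition is imposed on the fundamental group. Let $i\colon K\subset M$ be a closed, connected, orientable submanifold of codimension two. We say that $K$ has \emph{degree} $d$ if $i_*[K]$ is Poincar\'e dual to $dx$, and we always orient $K$ so that $d\ge 0$. With this convention $d$ does not depend on the orientation of $M$ or on the sign of $x$. In $\mathbb{CP}^n$, a smooth complex hypersurface cut out by a homogeneous polynomial of degree $d$ has degree $d$ in this sense, so for $n\ge2$ every positive integer is the degree of some submanifold of $\mathbb{CP}^n$.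

Which degrees can occur if $K$ is fixed by a symmetry? For a prime $p$, let $D_p(M)$ be the set of positive integers $d$ for which some diffeomorphism of $M$ of order $p$ has a component of its fixed point set that is a closed, connected, orientable submanifold of codimension two and degree $d$. A diffeomorphism of order $p$ is the same thing as a nontrivial, hence effective, smooth action of the cyclic group of order $p$ with a chosen generator. The model is a linear action on $\mathbb{CP}^n$. Its fixed components are projectivized eigenspaces, so a component of codimension two is a hyperplane and has degree one. The map $[z_0:z_1:\dots:z_n]\mapsto[\zeta z_0:z_1:\dots:z_n]$, with $\zeta$ a primitive $p$-th root of unity, fixes the hyperplane $z_0=0$ and the point $[1:0:\dots:0]$, so $1\in D_p(\mathbb{CP}^n)$. The natural guess is that a smooth action cannot do anything else. This is Conjecture~1.0 of \cite{problem}: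

\begin{quote}
\emph{If $D_p(M)$ is nonempty, then $D_p(M)=\{1\}$.}
\end{quote}

It is known that $p\nmid d$ for $d\in D_p(M)$; a proof is included in Proposition~\ref{prop:fixed}. That proposition expresses what mod $p$ cohomology can say, namely that $K$ has the mod $p$ cohomology ring of $\mathbb{CP}^{n-1}$, and this is not enough. A conic in $\mathbb{CP}^2$ is a sphere of degree $2$, and for odd $p$ its mod $p$ cohomology ring is generated by the restriction of $x$, exactly as for a line. The primes that divide $d$ are different from $p$, and one has to find a way to see them. We prove the conjecture.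

\begin{theorem}\label{thm:main}
Let $M$ be a cohomology complex projective $n$-space and $p$ a prime. If $d\in D_p(M)$, then $d=1$. Hence $D_p(M)$ is either empty or equal to $\{1\}$.
\end{theorem}

In particular $D_p(\mathbb{CP}^n)=\{1\}$ for all $n\ge1$ and all $p$.

The proof is by contradiction. A prime $q$ dividing $d$ is exactly what is needed to form a $q$-fold cyclic cover $\widetilde M$ of $M$ branched along $K$. The action lifts to an action of the group $\mu_{pq}=\mu_q\times\mu_p$ of $pq$-th roots of unity, and a Nakayama argument at the prime $q$ shows that $\mu_p$ acts trivially on $H_*(\widetilde M;\mathbb Q)$ (Section~\ref{sec:cover}). Therefore $\alpha$ and $\alpha\beta$ have the same $G$-signature for $\alpha\in\mu_q\setminus\{1\}$ and $\beta\in\mu_p$. Both elements fix $K$ and nothing else, so the $G$-signature theorem turns this into the statement that one explicit function takes the same value at $\alpha$ and at $\alpha\beta$. Section~\ref{sec:idea} carries this out by hand for $n=2$ and $n=3$. In general the function involves the Pontryagin classes of $M$, which are not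 determined by the cohomology ring. The spin$^c$ index theorem shows that they enter with integer coefficients in a suitable variable (Section~\ref{sec:residue}), and an estimate of $2$-adic valuations (Section~\ref{sec:2adic}) then excludes the equalities (Section~\ref{sec:proof}). Section~\ref{sec:complements} contains a corollary for compact Lie groups and a localized form of Theorem~\ref{thm:main}.

Besides textbook algebraic topology we use four results: the $G$-signature theorem and the spin$^c$ index theorem \cite{AS}, the existence of equivariant triangulations for smooth actions of finite groups \cite{Illman}, and the Borel localization theorem \cite{Bredon,tomDieck}. Each is stated where it is used. All manifolds and actions are smooth, and $\mu_r\subset\mathbb C^\times$ is the group of $r$-th roots of unity.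

\section{The action near $K$ and the fixed point set}\label{sec:fixed}

If $n=1$, then $K$ is a point and $d=1$. From now on $n\ge2$. Let $G$ be a group of order $p$ acting on $M$ with a fixed component $i\colon K\subset M$ of degree $d>0$ as in the definition of $D_p(M)$. Orient $M$ so that $\langle x^n,[M]\rangle=1$. Then
\[
\langle i^*\theta,[K]\rangle=\langle \theta\cdot dx,[M]\rangle\quad(\theta\in H^{2n-2}(M)),\qquad\text{in particular}\qquad \langle (i^*x)^{n-1},[K]\rangle=d .
\]
Throughout the paper $dx$ means $d$ times $x$; no differentials are used. Fix a $G$-invariant Riemannian metric, let $\nu$ be the normal bundle of $K$, and orient $\nu$ so that $TM|_K=TK\oplus\nu$ as oriented bundles. An oriented Euclidean plane bundle is a complex line bundle, and $c_1(\nu)=d\,i^*x$, because the Euler class of the normal bundle is the restriction of the dual class.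

\begin{lemma}\label{lem:trivial}
There is an isomorphism $\lambda\colon G\to\mu_p$ such that $g\in G$ acts on every fiber of $\nu$ as the scalar $\lambda(g)$. The group $G$ preserves the orientation of $M$ and acts trivially on $H^*(M;\mathbb Z)$, and on $H^*(M;k)$ and $H_*(M;k)$ for every field $k$.
\end{lemma}

\begin{proof}
Let $g\ne1$. Since $K$ is a component of the fixed point set, $g$ acts on each fiber of $\nu$ by an isometry without nonzero fixed vectors. A reflection of the plane has such vectors, so $g$ acts by a rotation, that is, by a scalar in $\mu_p\setminus\{1\}$, and the scalar is constant because $K$ is connected. Thus $g$ preserves the orientation of $TM|_K$, and so of the connected manifold $M$. From $g_*[M]=[M]$ and $g_*i_*[K]=i_*[K]$ we get $g^*(dx)=dx$. Since $d\neq0$ and $H^2(M;\mathbb Z)$ is torsion free, $g^*x=x$, and $x$ generates the ring. Finally $H^*(M;k)=H^*(M;\mathbb Z)\otimes k$ because the integral cohomology is free, and $H_*(M;k)$ is its dual.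
\end{proof}

The hypotheses on $K$ are needed here: complex conjugation on $\mathbb{CP}^2$ fixes the nonorientable surface $\mathbb{RP}^2$, which has codimension two, and sends $x$ to $-x$.

Next we determine the fixed point set $F$ of $G$. For a $G$-space $Y$ let $H^*_G(Y)=H^*(EG\times_GY)$, where $EG\to BG$ is the universal principal $G$-bundle; if $G$ acts trivially, $EG\times_GY=BG\times Y$. Recall that $H^*(BG;\mathbb Z)=\mathbb Z[t]/(pt)$ with $\deg t=2$. Writing $t$ also for the reduction mod $p$, there is a class $\varepsilon$ of degree $1$ such that $H^*(BG;\mathbb F_p)=\mathbb F_p[t]\otimes\Lambda(\varepsilon)$ for $p$ odd and $H^*(BG;\mathbb F_2)=\mathbb F_2[\varepsilon]$ with $t=\varepsilon^2$. Put $B=H^*(BG;\mathbb F_p)[t^{-1}]$. The Borel localization theorem (\cite[Ch.~VII]{Bredon}, \cite[Ch.~III]{tomDieck}) says that restriction to $F$ induces an isomorphism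
\begin{equation}\label{eq:loc}
H^*_G(M;\mathbb F_p)[t^{-1}]\;\cong\;H^*_G(F;\mathbb F_p)[t^{-1}]=B\otimes H^*(F;\mathbb F_p).
\end{equation}

\begin{proposition}\label{prop:fixed}
We have $H^*(K;\mathbb F_p)=\mathbb F_p[i^*x]/((i^*x)^n)$, $\ p\nmid d$, $\ \chi(K)=n$, and $F$ is the disjoint union of $K$ and one point.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:trivial}, the integral Serre spectral sequence of $M\to EG\times_GM\to BG$ has $E_2=H^*(BG;\mathbb Z)\otimes H^*(M;\mathbb Z)$. It is concentrated in even total degree, and differentials raise the total degree by one, so it collapses. Hence $x$ is the restriction to the fiber of a class $X\in H^2_G(M;\mathbb Z)$. By the Leray--Hirsch theorem $H^*_G(M;\mathbb F_p)$ is a free $H^*(BG;\mathbb F_p)$-module on $1,X,\dots,X^n$, and by \eqref{eq:loc} the restrictions of these classes to $F$ form a $B$-basis of $B\otimes H^*(F;\mathbb F_p)$.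

Let $J\subset B$ be the ideal $(\varepsilon,\,t-1)$ if $p$ is odd and $(\varepsilon-1)$ if $p=2$. Then $B/J=\mathbb F_p$, and $t$ maps to $1$. Dividing by the ideal generated by $J$ turns $B\otimes H^*(F;\mathbb F_p)$ into the ungraded ring $H^*(F;\mathbb F_p)$. So this ring has the basis $1,\xi,\dots,\xi^n$, where $\xi$ is the image of $X|_F$. In particular it has dimension $n+1$, and its direct factor $H^*(K;\mathbb F_p)$ is generated as an algebra by $\xi|_K$.

Since $H^1(BG;\mathbb Z)=0$ and $H^1(K;\mathbb Z)$ is torsion free, the K\"unneth theorem gives $H^2(BG\times K;\mathbb Z)=H^2(BG;\mathbb Z)\oplus H^2(K;\mathbb Z)$. Hence $X|_K=ct+i^*x$ for some integer $c$, and $\xi|_K=c+i^*x$. So $H^*(K;\mathbb F_p)$ is generated by $i^*x$. As $K$ is closed, connected and orientable of dimension $2n-2$, the group $H^{2n-2}(K;\mathbb F_p)$ is nonzero. It is spanned by $(i^*x)^{n-1}$, so $d=\langle (i^*x)^{n-1},[K]\rangle$ is nonzero mod $p$, and $1,i^*x,\dots,(i^*x)^{n-1}$ is a basis of $H^*(K;\mathbb F_p)$. All these classes have even degree, so $\chi(K)=n$.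

The closed manifold $F'=F\setminus K$ has $\dim H^*(F';\mathbb F_p)=1$, so it is connected. It has a fundamental class mod $p$: for $p=2$ this is automatic, and for $p$ odd the normal bundle of $F'$ splits into real subbundles on which a generator of $G$ rotates by a fixed angle in $(0,\pi)$, so it has a complex structure and $F'$ is orientable. A fundamental class in positive degree would give a second cohomology class, so $F'$ is a point.
\end{proof}

\section{The $G$-signature and the idea of the proof}\label{sec:idea}

\subsection*{The $G$-signature theorem}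
Let a finite group $\Gamma$ act on a closed oriented $2n$-manifold $X$, preserving the orientation. On $H^n(X;\mathbb C)$ consider the nondegenerate Hermitian form $\langle a\,\bar b,[X]\rangle$ if $n$ is even and $\sqrt{-1}\,\langle a\,\bar b,[X]\rangle$ if $n$ is odd. Choose a $\Gamma$-invariant orthogonal splitting $H^+\oplus H^-$ into a positive and a negative definite part, and put
\[
\operatorname{Sign}(\tau,X)=\operatorname{tr}(\tau|H^+)-\operatorname{tr}(\tau|H^-)\qquad(\tau\in\Gamma).
\]
This is independent of the splitting, and two elements of $\Gamma$ that induce the same map on $H^n(X;\mathbb Q)$ have the same $G$-signature. Let $L=\prod x_j/\tanh x_j$ be the Hirzebruch class, written in formal roots with Pontryagin class $\prod(1+x_j^2)$. It is multiplicative under direct sums, a complex line bundle with first Chern class $c$ has $L=c/\tanh c$, and $\int_XL(X)$ is the signature $\operatorname{sign}(X)$. For a root of unity $\tau=e^{\sqrt{-1}\,\theta}\ne1$ put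
\[
\Phi_\tau(y)=\frac{\tau e^{2y}+1}{\tau e^{2y}-1}=\coth\bigl(y+\tfrac12\sqrt{-1}\,\theta\bigr),\qquad
\kappa_\tau=\frac{\tau+1}{\tau-1},\qquad
\gamma_\tau=\frac{-\tau}{(1-\tau)^2}=\frac1{4\sin^2(\theta/2)} .
\]
Then $1-\kappa_\tau^2=4\gamma_\tau$, and from $\Phi_\tau(0)=\kappa_\tau$ and $\Phi_\tau'=1-\Phi_\tau^2$ we get
\begin{equation}\label{eq:taylor}
\Phi_\tau(y)=\kappa_\tau+4\gamma_\tau\,y-4\kappa_\tau\gamma_\tau\,y^2+\cdots .
\end{equation}
Bringing the fractions to a common denominator gives
\begin{equation}\label{eq:diff}
\kappa_\tau-\kappa_{\tau'}=\frac{2(\tau'-\tau)}{(\tau-1)(\tau'-1)},\qquad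
\gamma_{\tau'}-\gamma_{\tau}=\frac{(\tau'-\tau)(\tau\tau'-1)}{(\tau-1)^2(\tau'-1)^2}.
\end{equation}
In particular $\gamma_\tau=\gamma_{\tau'}$ only if $\tau'=\tau^{\pm1}$.

The $G$-signature theorem \cite{AS} says that the $G$-signature of an element is a sum of contributions of the components of its fixed point set. We need two kinds of component.
\begin{itemize}
\item A component $Y$ whose normal bundle is a complex line bundle with first Chern class $y$, on which the element acts as the scalar $\tau\neq1$, contributes $\int_YL(Y)\,\Phi_\tau(y)$. Here $Y$ is oriented compatibly with $X$ and the normal bundle.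
\item An isolated fixed point at which the tangent space is a sum of $n$ complex lines with scalars $\tau_1,\dots,\tau_n$ contributes $\pm\prod_j\kappa_{\tau_j}$, the sign comparing the complex orientation with that of $X$.
\end{itemize}
Conventions may differ from this one by $\tau\mapsto\tau^{-1}$ or by a sign depending only on $n$. This affects no argument below: we use the theorem through equalities between two $G$-signatures, in families that are closed under inversion, and once for $p=3$, where all signs are allowed for.

\subsection*{Why one passes to a cover}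
Apply the theorem to $g\in G\setminus\{1\}$ acting on $M$, say for $n=2$. Then $\operatorname{Sign}(g,M)=1$. The surface $K$ has $L(K)=1$ and $\langle c_1(\nu),[K]\rangle=d^2$, so \eqref{eq:taylor} and Proposition~\ref{prop:fixed} give
\[
1=4\gamma_{\lambda(g)}\,d^2\pm\kappa_{\tau_1}\kappa_{\tau_2}.
\]
For the linear action, $d=1$ and $\tau_1=\tau_2=\lambda(g)^{-1}$, and this is the identity $1=4\gamma_\tau+\kappa_\tau^2$. In general the scalars $\tau_j$ at the isolated point are unknown. We want an identity in which the isolated point does not appear, and for this we need group elements that fix $K$ alone. A branched cover provides them.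

\begin{proposition}\label{prop:cover}
Let $q$ be a prime dividing $d$, so that $q\ne p$. There is a closed, connected, oriented manifold $\widetilde M\supset K$ with an orientation-preserving action of $\mu_{pq}=\mu_q\times\mu_p$ such that the following hold.
\begin{enumerate}
\item[(a)] The normal bundle of $K$ in $\widetilde M$ is a complex line bundle $\tilde\nu$ with $\tilde\nu^{\otimes q}\cong\nu$, and $\tau\in\mu_{pq}$ acts on a tubular neighborhood as multiplication by $\tau$ in $\tilde\nu$. The group $\mu_q$ is the deck group of a $q$-fold covering $\widetilde M\setminus K\to M\setminus K$, and $\mu_p$ covers the action of $G$.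
\item[(b)] If $\alpha\in\mu_q\setminus\{1\}$ and $\beta\in\mu_p$, the fixed point set of $\alpha\beta$ is $K$.
\item[(c)] The group $\mu_p$ acts trivially on $H_*(\widetilde M;\mathbb Q)$.
\end{enumerate}
\end{proposition}

The proof is in Section~\ref{sec:cover}. Put $m=d/q$ and $\sigma(\tau)=\operatorname{Sign}(\tau,\widetilde M)$. By (c),
\begin{equation}\label{eq:equal}
\sigma(\alpha\beta)=\sigma(\alpha)\qquad(\alpha\in\mu_q\setminus\{1\},\ \beta\in\mu_p).
\end{equation}
By (a), $q\,c_1(\tilde\nu)=d\,i^*x$, so $c_1(\tilde\nu)=m\,i^*x$ in rational cohomology, and (a) and (b) give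
\begin{equation}\label{eq:sigmaK}
\sigma(\tau)=\int_KL(K)\,\Phi_\tau(m\,i^*x)\qquad(\tau\in\mu_{pq}\setminus\mu_p).
\end{equation}

\begin{example}[$n=2$]\label{ex:two}
By \eqref{eq:sigmaK} and \eqref{eq:taylor}, $\sigma(\tau)=4\gamma_\tau\,md$. So \eqref{eq:equal} says $\gamma_{\alpha\beta}=\gamma_\alpha$, that is, $\alpha\beta=\alpha^{\pm1}$. For $\beta\ne1$ this is false, because $\beta\notin\mu_q$. Hence no prime divides $d$, and Theorem~\ref{thm:main} holds for $n=2$. The conic illustrates the formula. The quotient of $\mathbb{CP}^1\times\mathbb{CP}^1$ by the exchange of factors is the space $\mathbb{CP}^2$ of binary quadratic forms, branched along the conic of squares, so $d=q=2$ and $m=1$. The exchange acts by $+1$ on the positive and by $-1$ on the negative line in $H^2$, so $\sigma(-1)=2=4\gamma_{-1}md$. A diffeomorphism of odd prime order fixing the conic would give elements $\tau=-\beta$ with $2=\sigma(\tau)=2/\sin^2(\theta/2)>2$.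
\end{example}

\begin{example}[$n=3$, $p=2$, $q=3$]\label{ex:three}
Now $K$ is a $4$-manifold, and \eqref{eq:sigmaK} and \eqref{eq:taylor} give $\sigma(\tau)=\kappa_\tau\bigl(\operatorname{sign}(K)-4\gamma_\tau m^2d\bigr)$. Let $\alpha$ be a primitive cube root of unity. From $(1-\alpha)^2=-3\alpha$ we get $\gamma_\alpha=\frac13$ and $\kappa_\alpha^2=-\frac13$. Also $\kappa_{-\alpha}=1/\kappa_\alpha$, so $4\gamma_{-\alpha}=1-(-3)=4$. Multiplied by $\kappa_\alpha$, the equation $\sigma(\alpha)=\sigma(-\alpha)$ reads
\[
-\tfrac13\bigl(\operatorname{sign}(K)-\tfrac43m^2d\bigr)=\operatorname{sign}(K)-4m^2d,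
\qquad\text{that is,}\qquad \operatorname{sign}(K)=\tfrac{10}3m^2d=10m^3 .
\]
This equation has integer solutions. It is excluded by parity: $\operatorname{sign}(K)\equiv b_2(K)\equiv\chi(K)=3\pmod 2$ by Proposition~\ref{prop:fixed}.
\end{example}

Example~\ref{ex:three} shows what to expect in general. The equations \eqref{eq:equal} contain unknown characteristic numbers, more of them as $n$ grows, and the contradiction has to come from the prime $2$. Sections~\ref{sec:residue} and~\ref{sec:2adic} supply the $2$-adic control.

\section{The branched cover}\label{sec:cover}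

Parts (a) and (b) of Proposition~\ref{prop:cover} are a construction. Part (c) rests on the principle that, for a free action of a $q$-group, vanishing of mod $q$ homology passes from the quotient up to the total space. We apply it to the nontrivial eigenspaces of $\mu_p$, which can be split off because $p\ne q$, and relative to a neighborhood of $K$, where $\mu_q$ does not act freely. The algebra is the following form of Nakayama's lemma.

\begin{lemma}\label{lem:nakayama}
Let $S$ be a commutative local ring with residue field $k$, and let $D_*$ be a bounded chain complex of finitely generated projective $S$-modules. If $D_*\otimes_Sk$ is acyclic, then $D_*$ is acyclic.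
\end{lemma}

\begin{proof}
Use induction on the length. Let $j$ be the lowest degree with $D_j\ne0$. The map $D_{j+1}\to D_j$ is onto after tensoring with $k$, so it is onto by Nakayama's lemma, and it splits because $D_j$ is projective. Hence $D_*$ is the direct sum of the complex $D_j\xrightarrow{=}D_j$ and a shorter complex $D'_*$, which has $D'_{j+1}=\ker(D_{j+1}\to D_j)$ and satisfies the same hypotheses.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:cover}]
\emph{The covering of the complement.} The manifold $W=M\setminus K$ is connected, since $K$ has codimension two. In the exact sequence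
\[
0=H^1(M;\mathbb F_q)\to H^1(W;\mathbb F_q)\xrightarrow{\ \partial\ } H^2(M,W;\mathbb F_q)\to H^2(M;\mathbb F_q),
\]
the third group is $H^0(K;\mathbb F_q)=\mathbb F_q$, generated by the Thom class $U$ of $\nu$, and $U$ maps to the dual class $dx$, which is zero because $q\mid d$. So there is a unique $\varphi\in H^1(W;\mathbb F_q)$ with $\partial\varphi=U$. It takes the value $1$ on a meridian, the oriented boundary of a normal disk. Since $G$ fixes $K$ and preserves the orientation of $\nu$, it fixes $U$, and by uniqueness it fixes $\varphi$. Let $\widetilde W\to W$ be the connected regular $q$-fold covering belonging to the kernel of $\varphi\colon\pi_1(W)\to\mathbb Z/q$. As $\varphi$ is invariant, every element of $G$ lifts to $\widetilde W$. All lifts together form a group $\widehat G$ of order $pq$, with the deck group as a normal subgroup and quotient $G$.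

\emph{The covering near $K$.} The exponential map, rescaled, identifies a $G$-invariant tubular neighborhood of $K$ with the open unit disk bundle of $\nu$, with $G$ acting by the scalars $\lambda(g)$. The punctured neighborhood is $S(\nu)\times(0,1)$, where $S(\nu)$ is the unit circle bundle. Its preimage in $\widetilde W$ is $\widetilde S\times(0,1)$ for a $q$-fold covering $\widetilde S\to S(\nu)$, and $\widehat G$ acts through the first factor, by uniqueness of lifts. Since $\varphi$ is $1$ on meridians, the covering is connected over each fiber circle of $S(\nu)$. Let $\phi_r$ ($r\in\mathbb R$) be the flow on $S(\nu)$ given by multiplication by $e^{\sqrt{-1}\,r}$, and let $\tilde\phi_r$ be its unique lift to $\widetilde S$ with $\tilde\phi_0=\mathrm{id}$. On the connected $q$-fold cover of each fiber circle the flow $\tilde\phi_r$ has period exactly $2\pi q$. Letting $e^{\sqrt{-1}\,r/q}\in S^1$ act as $\tilde\phi_r$ makes $\widetilde S$ a principal circle bundle over $K$. The subgroup $\mu_q\subset S^1$, generated by $\tilde\phi_{2\pi}$, acts by deck transformations and $\widetilde S/\mu_q=S(\nu)$.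 Let $\tilde\nu$ be the complex line bundle associated with $\widetilde S$. Then $\tilde\nu^{\otimes q}$ is associated with $\widetilde S/\mu_q$, so $\tilde\nu^{\otimes q}\cong\nu$.

\emph{The group.} Let $\hat g\in\widehat G$ lie over $g\in G$. The flow $\hat g\tilde\phi_r\hat g^{-1}$ lifts $g\phi_rg^{-1}=\phi_r$ and starts at the identity, so it equals $\tilde\phi_r$. Thus $\hat g$ is an automorphism of the principal bundle $\widetilde S$ over $\mathrm{id}_K$, given by a continuous map $K\to S^1$. This map takes values in $\mu_{pq}$, because $\hat g^{pq}=1$, so it is a constant $\rho(\hat g)$, and $\rho(\hat g)^q=\lambda(g)$. If $\rho(\hat g)=1$, then $g=1$, so $\hat g$ is a deck transformation with fixed points, and $\hat g=1$. Hence $\rho$ is an isomorphism $\widehat G\to\mu_{pq}$ taking the deck group to $\mu_q$. Since $p\ne q$, we have $\mu_{pq}=\mu_q\times\mu_p$, and $\mu_p$ maps isomorphically onto $G$.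

\emph{Filling in $K$.} The punctured open unit disk bundle of $\tilde\nu$ is also $\widetilde S\times(0,1)$, with the same action of $\mu_{pq}$. Glue the open disk bundle to $\widetilde W$ along this set. The result $\widetilde M$ is a closed connected manifold with a smooth action of $\mu_{pq}$. Orient it by pulling back the orientation of $W$. On punctured fibers the covering is $re^{\sqrt{-1}\,\theta}\mapsto re^{\sqrt{-1}\,q\theta}$, so near $K$ this is the orientation of $TK\oplus\tilde\nu$. The action preserves the orientation near $K$, hence everywhere. This proves (a).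

\emph{Fixed points.} If $\alpha\beta$ fixed a point of $\widetilde W$, so would $(\alpha\beta)^p=\alpha^p$, which is a nontrivial deck transformation because $p\neq q$. This is impossible, and $K$ is fixed pointwise, which proves (b).

\emph{Homology.} Let $D\subset M$ and $\widetilde D\subset\widetilde M$ be the closed disk bundles of radius $\frac12$, let $W_0$ be the closure of $M\setminus D$, and let $\widetilde W_0$ be its preimage, the closure of $\widetilde M\setminus\widetilde D$. By \cite{Illman}, the pair $(W_0,\partial W_0)$ has a triangulation in which $G$ acts simplicially. Lift it to $\widetilde W_0$; then $\mu_{pq}$ acts simplicially and $\mu_q$ permutes the simplices freely.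

Let $\mathcal R$ be the localization of $\mathbb Z[\mu_p]\subset\mathbb C$ at a maximal ideal containing $q$. It is a local ring in which $p$ is invertible, with residue field $k$ of characteristic $q$ and fraction field $E=\mathbb Q(\mu_p)$. The group ring $S=\mathcal R[\mu_q]=\mathcal R[T]/(T^q-1)$ is finite over $\mathcal R$, so its maximal ideals correspond to those of $k[T]/(T^q-1)=k[T]/(T-1)^q$. Thus $S$ is local with residue field $k$, on which $\mu_q$ acts trivially. The simplicial chain complex $C=C_*(\widetilde W_0,\partial\widetilde W_0;\mathcal R)$ is a bounded complex of finitely generated free $S$-modules with a commuting action of $\mu_p$, and $C\otimes_Sk=C_*(W_0,\partial W_0;k)$, equivariantly for $\mu_p\cong G$.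

For a character $\psi\colon\mu_p\to\mathcal R^\times$ let $e_\psi=p^{-1}\sum_\beta\psi(\beta)^{-1}\beta\in\mathcal R[\mu_p]$. These are orthogonal idempotents with sum $1$. The functor $V\mapsto e_\psi V$ is exact, and for $\psi\neq1$ it kills every module with trivial action. Let $\psi\ne1$. The complex $e_\psi C$ consists of finitely generated projective $S$-modules, and by excision
\[
H_*(e_\psi C\otimes_Sk)=e_\psi H_*(W_0,\partial W_0;k)=e_\psi H_*(M,D;k).
\]
The group $G$ acts trivially on $H_*(M;k)$ by Lemma~\ref{lem:trivial}, and on $H_*(D;k)=H_*(K;k)$. Applying $e_\psi$ to the exact sequence of the pair $(M,D)$ gives $e_\psi H_*(M,D;k)=0$. By Lemma~\ref{lem:nakayama}, $e_\psi C$ is acyclic. Tensoring with $E$ and using excision again, $e_\psi H_*(\widetilde M,\widetilde D;E)=0$. Also $e_\psi H_*(\widetilde D;E)=e_\psi H_*(K;E)=0$, so the exact sequence of the pair gives $e_\psi H_*(\widetilde M;E)=0$ for all $\psi\ne1$. Hence $\mu_p$ acts trivially on $H_*(\widetilde M;E)$ and on its subspace $H_*(\widetilde M;\mathbb Q)$.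
\end{proof}

\section{The signature as an integral series in $\omega=4\sinh^2x$}\label{sec:residue}

We move the integral \eqref{eq:sigmaK} to $M$, where all rational classes are polynomials in $x$. From $TM|_K=TK\oplus\nu$ we get $L(K)=i^*\bigl(L(M)\tanh(dx)/(dx)\bigr)$, and $\int_Ki^*\theta=\int_M\theta\cdot dx$. So for every positive integer $m$ and root of unity $\tau\ne1$,
\begin{equation}\label{eq:I}
I_m(\tau):=\int_KL(K)\,\Phi_\tau(m\,i^*x)=\int_ML(M)\tanh(dx)\,\Phi_\tau(mx).
\end{equation}
For $m=d/q$ this is $\sigma(\tau)$; for $m=d$ and $\tau=\lambda(g)$ it is the contribution of $K$ to $\operatorname{Sign}(g,M)$. As series in $x$ these expressions have denominators divisible by many primes. The aim of this section is to find a variable in which the coefficients are integral.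

\subsection*{Residues}
Write $[x^j]f$ for the coefficient of $x^j$ in a formal Laurent series $f$ over a field of characteristic zero, and $\operatorname{res}_xf=[x^{-1}]f$. Then $\int_Mf(x)=[x^n]f=\operatorname{res}_x(x^{-n-1}f)$. If $y=y(x)$ is a power series with a zero of order exactly $r\ge1$ and $f$ is a Laurent series in $y$, then
\begin{equation}\label{eq:change}
\operatorname{res}_x\bigl(f(y)\,y'\bigr)=r\operatorname{res}_yf,
\end{equation}
because $y^jy'$ is a derivative for $j\ne-1$ and $y'/y$ has residue $r$.

\subsection*{The variable $\omega$}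
Put $z=e^{2x}$ and
\[
\omega=z+z^{-1}-2=4\sinh^2x,\qquad \Omega_m=z^m+z^{-m}-2=4\sinh^2(mx).
\]
Since $\omega=4x^2+\cdots$, every even power series in $x$ is a power series in $\omega$, and replacing $x$ by $mx$ replaces $f(\omega)$ by $f(\Omega_m)$. An integral Laurent polynomial in $z$ that is invariant under $z\mapsto z^{-1}$ is an integral polynomial in $z+z^{-1}$, hence in $\omega$. This gives the following facts.
\begin{itemize}
\item $\Omega_m\in\mathbb Z[\omega]$ has constant term $0$ and, by comparison of the $x^2$-terms, linear coefficient $m^2$. Also $\Omega_2=(\omega+2)^2-4=\omega^2+4\omega$, and $\Omega_{rs}$ is obtained from the polynomial $\Omega_r$ by substituting $\Omega_s$ for $\omega$.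
\item For odd $r$, the series $E_r=\tanh(rx)/\tanh x$ lies in $\mathbb Z[[\omega]]$ and has constant term $r$. Indeed $E_r$ is the quotient of $\frac{z^r-1}{z-1}$ by $\frac{z^r+1}{z+1}$. These are palindromic integral polynomials of even degree $r-1$; divided by $z^{(r-1)/2}$ they become elements of $\mathbb Z[\omega]$ whose constant terms are their values $r$ and $1$ at $z=1$.
\item $\coth^2x=1+4/\omega$, $\ \tanh^2(mx)=\Omega_m/(\Omega_m+4)$, and $\omega'/\omega=2\coth x$.
\end{itemize}
For $N\ge0$ and $f=\sum f_k\omega^k$ define the linear functional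
\[
\Lambda_N(f)=\sum_{k=0}^N\binom Nk4^kf_k=\operatorname{res}_\omega\bigl((1+4/\omega)^Nf/\omega\bigr).
\]
By \eqref{eq:change} with $y=\omega$ and $r=2$,
\begin{equation}\label{eq:Lambda}
\operatorname{res}_x\bigl((\coth x)^{2N+1}f(\omega)\bigr)=\tfrac12\operatorname{res}_x\bigl((1+4/\omega)^Nf(\omega)\,\omega'/\omega\bigr)=\Lambda_N(f).
\end{equation}
The growing powers $4^k$ in $\Lambda_N$ are the reason why the prime $2$ is the useful one.

\subsection*{Integrality of the $L$-class}
For $\mathbb{CP}^n$ one has $L=(x/\tanh x)^{n+1}$. For $M$ the $L$-class differs from this by an unknown even factor. The constraint on it comes from the spin$^c$ index theorem \cite{AS}: if $c\in H^2(M;\mathbb Z)$ reduces mod $2$ to $w_2(M)$, then $M$ has a spin$^c$ structure with determinant class $c$, and the index of its Dirac operator is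
\[
\int_M\widehat A(M)\,e^{c/2}\in\mathbb Z,\qquad \widehat A=\prod\frac{x_j/2}{\sinh(x_j/2)} .
\]

\begin{lemma}\label{lem:delta}
In $H^*(M;\mathbb Q)=\mathbb Q[x]/(x^{n+1})$ we have $L(M)=(x/\tanh x)^{n+1}\,\delta$, where $\delta=\sum_{k\le n/2}\delta_k\omega^k$ with $\delta_k\in\mathbb Z$ and $\delta_0=1$.
\end{lemma}

\begin{proof}
As $M$ is orientable, Wu's formula says that $Sq^2\colon H^{2n-2}(M;\mathbb F_2)\to H^{2n}(M;\mathbb F_2)$ is multiplication by $w_2(M)$. Since $x$ is an integral class, $Sq^1x=0$, and the Cartan formula gives $Sq^2x^{n-1}=(n-1)x^n$. Hence $w_2(M)=(n+1)x$ mod $2$, and we may take $c=(n+1+2j)x$ for any $j\in\mathbb Z$.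

Write $\widehat A(M)=A(x)$. It is even in $x$, since Pontryagin classes have degree divisible by $4$. Replacing $x$ by $2x$ multiplies the part of degree $2k$ by $2^k$, so $A(2x)=\prod x_j/\sinh x_j$ and $A(4x)=\prod 2x_j/\sinh 2x_j$. Define an even series $a=1+\cdots$, modulo $x^{n+1}$, by $A(2x)=(x/\sinh x)^{n+1}a(x)$. Put $\eta=z-1$, so that $e^x/\sinh x=2z/\eta$ and $\eta'=2z$. By \eqref{eq:change} with $y=\eta$ and $r=1$, the index is
\begin{align*}
[x^n]\bigl(A(x)e^{(n+1)x/2+jx}\bigr)&=2^{-n}[x^n]\bigl(A(2x)e^{(n+1)x}z^j\bigr)=2^{-n}\operatorname{res}_x\bigl((2z/\eta)^{n+1}a\,z^j\bigr)\\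
&=\operatorname{res}_x\bigl(\eta^{-n-1}z^{n+j}a\,\eta'\bigr)=[\eta^n]\bigl((1+\eta)^{n+j}a\bigr).
\end{align*}
So $[\eta^n](z^ka)\in\mathbb Z$ for all $k\in\mathbb Z$. Each $\eta^l=(z-1)^l$ is an integral combination of powers of $z$, so $[\eta^{n-l}]a=[\eta^n](\eta^la)\in\mathbb Z$ for $0\le l\le n$. Now write $a=\sum_{k\le n/2}a_k\omega^k$ with $a_k\in\mathbb Q$ and $a_0=1$. Since $\omega=\eta^2/(1+\eta)\in\eta^2+\eta^3\mathbb Z[[\eta]]$, the integer $[\eta^{2k}]a$ equals $a_k$ plus an integral combination of $a_0,\dots,a_{k-1}$. By induction all $a_k$ are integers.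

The identity
\[
\frac x{\tanh x}=\Bigl(\frac x{\sinh x}\Bigr)^2\Big/\frac{2x}{\sinh2x},
\]
applied to each root $x_j$, gives $L(M)=A(2x)^2/A(4x)$; applied to $x$ itself, it then gives $L(M)=(x/\tanh x)^{n+1}a(x)^2/a(2x)$. Here $a(2x)=\sum a_k\Omega_2^k$ has constant term $1$, so it is invertible in $\mathbb Z[[\omega]]$. Let $\delta$ be $a(x)^2/a(2x)$ without the terms $\omega^k$, $k>n/2$, which vanish modulo $x^{n+1}$.
\end{proof}

\subsection*{The formula for $I_m(\tau)$}

\begin{lemma}\label{lem:I}
Let $m\ge1$, let $\tau\neq1$ be a root of unity, and write $\kappa=\kappa_\tau$, $\gamma=\gamma_\tau$, $\Omega=\Omega_m$. Then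
\begin{align}
I_m(\tau)&=\Lambda_N\Bigl(\delta\cdot\tanh(dx)\tanh(mx)\cdot\frac{\gamma\,(\Omega+4)}{1+\gamma\Omega}\Bigr)&&\text{if } n=2N,\label{eq:even}\\
I_m(\tau)&=\kappa\,\Lambda_N\Bigl(\delta\cdot\frac{\tanh(dx)}{\tanh x}\cdot\frac1{1+\gamma\Omega}\Bigr)&&\text{if } n=2N+1.\label{eq:odd}
\end{align}
\end{lemma}

\begin{proof}
By \eqref{eq:I} and Lemma~\ref{lem:delta}, $I_m(\tau)=\operatorname{res}_x\bigl((\coth x)^{n+1}\delta\tanh(dx)\Phi_\tau(mx)\bigr)$. Put $u=\tanh(mx)$, so $e^{2mx}=(1+u)/(1-u)$. Then
\[
\Phi_\tau(mx)=\frac{\tau(1+u)+(1-u)}{\tau(1+u)-(1-u)}=\frac{\kappa+u}{1+\kappa u}=\frac{\kappa(1-u^2)+u(1-\kappa^2)}{1-\kappa^2u^2}.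
\]
Using $u^2=\Omega/(\Omega+4)$ and $1-\kappa^2=4\gamma$, we find $1-u^2=4/(\Omega+4)$ and $1-\kappa^2u^2=4(1+\gamma\Omega)/(\Omega+4)$. So the even and odd parts of $\Phi_\tau(mx)$ are
\[
\frac{\kappa}{1+\gamma\Omega}\qquad\text{and}\qquad u\,\frac{\gamma(\Omega+4)}{1+\gamma\Omega}.
\]
An even Laurent series has residue zero, and $(\coth x)^{n+1}\delta\tanh(dx)$ has the parity of $n$. So only the odd part of $\Phi_\tau(mx)$ contributes for $n$ even, and only the even part for $n$ odd. Apply \eqref{eq:Lambda}, writing $(\coth x)^{2N+2}=(\coth x)^{2N+1}/\tanh x$ when $n=2N+1$.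
\end{proof}

\section{A $2$-adic nonvanishing lemma}\label{sec:2adic}

Let $v$ be an extension of the $2$-adic valuation, with $v(2)=1$ and $v(0)=\infty$, to a cyclotomic field containing the roots of unity under consideration, and let $\mathcal O=\{v\ge0\}$ be its valuation ring. Algebraic integers lie in $\mathcal O$, the units of $\mathcal O$ are the elements with $v=0$, and a sum in which one term has strictly smaller valuation than all the others has the valuation of that term. The definition of $\Lambda_N$ shows that
\begin{equation}\label{eq:mod4}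
\Lambda_N(f)\equiv f(0)\pmod{4\mathcal O}\qquad(f\in\mathcal O[[\omega]],\ N\ge0).
\end{equation}

\begin{lemma}\label{lem:units}
If the order of the root of unity $\tau$ is not a power of $2$, then $v(1-\tau)=0$, and so $\kappa_\tau,\gamma_\tau\in\mathcal O$.
\end{lemma}

\begin{proof}
Some power $\tau^{j}$ has odd order $r>1$. In the ring of algebraic integers, $1-\tau$ divides $1-\tau^j$, which divides $\prod_{\zeta\in\mu_r\setminus\{1\}}(1-\zeta)=r$.
\end{proof}

For $n$ even, differences of signatures will take the form $\Lambda_N(\Omega_mh)$, with constant term zero, so \eqref{eq:mod4} gives nothing and we need the exact valuation. If $m$ is odd, the linear term in $\omega$ dominates. If $m$ is even it does not: $\Lambda_N(\Omega_2)=16N+16\binom N2=8N(N+1)$, and for $N=2$ the two terms are $32$ and $16$, while for $N=3$ both are $48$. The remedy is to expand in powers of $\Omega_2$ instead of $\omega$.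

\begin{lemma}\label{lem:2adic}
Let $N\ge1$, $m\ge1$, $b=v(m)$, and let $h\in\mathcal O[[\omega]]$ have $v(h(0))=0$. Then
\[
v\bigl(\Lambda_N(\Omega_mh)\bigr)=\begin{cases}v(N)+2,&b=0,\\ 2b+1+v(N)+v(N+1),&b\ge1.\end{cases}
\]
In particular $\Lambda_N(\Omega_mh)\ne0$.
\end{lemma}

\begin{proof}
Write $m=2^bm_0$ with $m_0$ odd. Then $\Omega_m=\Omega_{2^b}U(\Omega_{2^b})$ for an integral polynomial $U$ with $U(0)=m_0^2$ odd. Absorbing $U(\Omega_{2^b})$ into $h$, we may assume $m=2^b$.

\emph{The case $b=0$.} Now $\Omega_m=\omega$. The term $k=1$ of $\Lambda_N(\omega h)$ is $4Nh(0)$, of valuation $v(N)+2$. For $k\ge2$, the identity $\binom Nk=\frac Nk\binom{N-1}{k-1}$ and the bound $v(k)\le k-1$ give $v\bigl(\binom Nk4^k\bigr)\ge v(N)+2k-v(k)\ge v(N)+3$.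

\emph{The case $b\ge1$.} Only $h$ modulo $\omega^N$ matters, so let $h\in\mathcal O[\omega]$. Put $T=\Omega_2/4$. Since $\Omega_2=\omega^2+4\omega$ is monic of degree $2$, repeated division gives a finite sum $h=\sum_j(a_j+b_j\omega)(4T)^j$ with $a_j,b_j\in\mathcal O$ and $a_0=h(0)$. From $\Omega_{2^{c+1}}=\Omega_{2^c}^2+4\Omega_{2^c}$ we get $\Omega_{2^c}=4^cS_c$ with $S_1=T$ and $S_{c+1}=S_c+4^{c-1}S_c^2$, so $S_c\in T+T^2\mathbb Z[T]$ for all $c\ge1$. Therefore
\begin{equation}\label{eq:expansion}
\Omega_{2^b}h=4^b\Bigl[a_0T+\sum_{k\ge2}A_kT^k+\sum_{k\ge1}B_k\,\omega T^k\Bigr],\qquad A_k,B_k\in\mathcal O.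
\end{equation}
To evaluate $\Lambda_N$ on these monomials substitute $\omega=4s/(1-s)$, which makes $1+4/\omega=1/s$ (so $s=\tanh^2x$). The logarithmic derivative of $\omega$ with respect to $s$ is $1/(s(1-s))$, so \eqref{eq:change} gives $\Lambda_N(f)=[s^N]\bigl(f/(1-s)\bigr)$. Since $\omega+4=4/(1-s)$, we have $T=4s/(1-s)^2$, and the expansion $(1-s)^{-l-1}=\sum_j\binom{j+l}{l}s^j$ gives
\[
\Lambda_N(T^k)=4^k\binom{N+k}{2k},\qquad \Lambda_N(\omega T^k)=4^{k+1}\binom{N+k}{2k+1}.
\]
Put $V=v(N)+v(N+1)$. We use $v((2k)!)=v((2k+1)!)=k+v(k!)$ and the fact that a product of $l$ consecutive integers is divisible by $l!$.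
\begin{itemize}
\item $\Lambda_N(T)=2N(N+1)$ has valuation $V+1$.
\item $\Lambda_N(T^2)=\frac23N(N+1)(N+2)(N-1)$ has valuation at least $V+2$, since $(N+2)(N-1)$ is even.
\item For $k\ge3$, $\binom{N+k}{2k}=\frac{N(N+1)}{(2k)!}\prod_{j=2}^k(N+j)\prod_{j=1}^{k-1}(N-j)$, with two products of $k-1$ consecutive integers. Hence
\[
v\bigl(\Lambda_N(T^k)\bigr)\ge 2k+V+2v((k-1)!)-k-v(k!)\ge V+k-v(k)\ge V+2 .
\]
\item For $k\ge1$, $\binom{N+k}{2k+1}=\frac{N(N+1)}{(2k+1)!}\prod_{j=2}^k(N+j)\prod_{j=1}^{k}(N-j)$, and the last product is divisible by $k!$. Hence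
\[
v\bigl(\Lambda_N(\omega T^k)\bigr)\ge 2k+2+V+v(k!)-k-v(k!)=V+k+2 .
\]
\end{itemize}
So $a_0\Lambda_N(T)$ has strictly smaller valuation than all other terms coming from the bracket in \eqref{eq:expansion}, and $v(\Lambda_N(\Omega_{2^b}h))=2b+V+1$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Suppose $d>1$, and let $q$ be a prime dividing $d$, with $m=d/q$. Then $q\neq p$ by Proposition~\ref{prop:fixed}, and $\sigma(\tau)=I_m(\tau)$ for $\tau\in\mu_{pq}\setminus\mu_p$. We write $\Omega=\Omega_m$ and use repeatedly
\begin{equation}\label{eq:sub}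
\frac1{1+\gamma\Omega}-\frac1{1+\gamma'\Omega}=\frac{(\gamma'-\gamma)\,\Omega}{(1+\gamma\Omega)(1+\gamma'\Omega)} .
\end{equation}
There are four cases: (A) $n$ even and $q$ odd; (B) $n$ even and $q=2$; (C) $n$ odd and $d$ even; (D) $n$ odd and $d$ odd. In cases A and D, where $q$ is odd, fix $\alpha\in\mu_q\setminus\{1\}$ and $\beta\in\mu_p\setminus\{1\}$, and put $\tau=\alpha\beta$, $\tau'=\alpha$, $\gamma=\gamma_\tau$, $\gamma'=\gamma_{\tau'}$. The orders $pq$ and $q$ of $\tau$ and $\tau'$ are not powers of $2$, so Lemma~\ref{lem:units} applies to both, and $\sigma(\tau)=\sigma(\tau')$ by \eqref{eq:equal}.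

\subsection*{Case A: $n=2N$ and $q$ odd}
Here $\tanh(dx)=\tanh(mx)E_q(\Omega)$ and $\tanh^2(mx)\,(\Omega+4)=\Omega$, so \eqref{eq:even} becomes
\[
\sigma(\tau)=\Lambda_N\Bigl(\delta\,E_q(\Omega)\,\frac{\gamma\Omega}{1+\gamma\Omega}\Bigr),
\]
and the same holds for $\tau'$ with $\gamma'$. Since $\frac{\gamma\Omega}{1+\gamma\Omega}=1-\frac1{1+\gamma\Omega}$, equation \eqref{eq:sub} gives
\[
0=\sigma(\tau)-\sigma(\tau')=(\gamma-\gamma')\,\Lambda_N(\Omega h),\qquad h=\frac{\delta\,E_q(\Omega)}{(1+\gamma\Omega)(1+\gamma'\Omega)} .
\]
We have $h\in\mathcal O[[\omega]]$ with $h(0)=q$ odd, and $N\ge1$, so $\Lambda_N(\Omega h)\neq0$ by Lemma~\ref{lem:2adic}. Also $\gamma\ne\gamma'$ by \eqref{eq:diff}, because $\tau\ne\tau'$ and $\tau\tau'=\alpha^2\beta\ne1$. This is a contradiction.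

\subsection*{Case B: $n=2N$ and $q=2$}
Now $p$ is odd and $\alpha=-1$. Two things are no longer integral at $2$: the number $\gamma_{-1}=\frac14$, and the factor
\[
\tanh(2mx)\tanh(mx)=\frac{2\tanh^2(mx)}{1+\tanh^2(mx)}=\frac{\Omega}{\Omega+2}.
\]
We eliminate the factor $1/(\Omega+2)$ by using \eqref{eq:equal} for two values of $\beta$ with different $\gamma_{-\beta}$. Such values exist only for $p\ge5$. For $p=3$ the scalars at the isolated fixed point are determined up to conjugation, and we can use the $G$-signature of $M$ itself.

\emph{Subcase $p\ge5$.} Let $\beta\in\mu_p\setminus\{1\}$ and $\gamma=\gamma_{-\beta}$. The order of $-\beta$ is $2p$, so $\gamma\in\mathcal O$ by Lemma~\ref{lem:units}. By \eqref{eq:even}, over the cyclotomic field,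
\[
\sigma(-\beta)=\Lambda_N\Bigl(\delta\,\frac{\Omega}{\Omega+2}\cdot\frac{\gamma(\Omega+4)}{1+\gamma\Omega}\Bigr),\qquad
\sigma(-1)=\Lambda_N\Bigl(\delta\,\frac{\Omega}{\Omega+2}\Bigr).
\]
Since $\frac{\gamma(\Omega+4)}{1+\gamma\Omega}-1=\frac{4\gamma-1}{1+\gamma\Omega}$, and $\gamma\ne\frac14=\gamma_{-1}$ by \eqref{eq:diff}, the equation $\sigma(-\beta)=\sigma(-1)$ gives
\[
\Lambda_N\Bigl(\frac{\delta\,\Omega}{(\Omega+2)(1+\gamma\Omega)}\Bigr)=0 .
\]
The partial fraction decomposition
\[
\frac{(1-2\gamma)\,\Omega}{(\Omega+2)(1+\gamma\Omega)}=\frac1{1+\gamma\Omega}-\frac2{\Omega+2}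
\]
then shows that $\Lambda_N\bigl(\delta/(1+\gamma_{-\beta}\Omega)\bigr)=2\Lambda_N\bigl(\delta/(\Omega+2)\bigr)$ is the same for all $\beta\ne1$. As $p\ge5$, there is $\beta'\in\mu_p\setminus\{1,\beta,\beta^{-1}\}$, and $\gamma'=\gamma_{-\beta'}\in\mathcal O$ is different from $\gamma$ by \eqref{eq:diff}. Subtracting and using \eqref{eq:sub},
\[
\Lambda_N(\Omega h)=0,\qquad h=\frac{\delta}{(1+\gamma\Omega)(1+\gamma'\Omega)}\in\mathcal O[[\omega]],\qquad h(0)=1,
\]
which contradicts Lemma~\ref{lem:2adic}.

\emph{Subcase $p=3$.} Let $g$ generate $G$. It acts trivially on $H^n(M;\mathbb C)=\mathbb Cx^N$, where the form is positive, so $\operatorname{Sign}(g,M)=1$. By Proposition~\ref{prop:fixed} the fixed point set is $K$ and a point. Every primitive cube root of unity $\zeta$ has $\gamma_\zeta=\frac13$ and $\kappa_\zeta^2=-\frac13$, as in Example~\ref{ex:three}. So the point contributes a product of $2N$ square roots of $-\frac13$, up to sign, which is $\pm3^{-N}$. The contribution of $K$ is $I_d(\lambda(g))$, given by \eqref{eq:even} with $m=d$, where $\tanh^2(dx)\,(\Omega_d+4)=\Omega_d$. Thus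
\[
\Lambda_N(\Omega_dh)=1\mp3^{-N},\qquad h=\frac{\delta}{3+\Omega_d}\in\mathbb Z_{(2)}[[\omega]],\qquad h(0)=\tfrac13 ,
\]
where another sign convention could only replace $1$ by $-1$. Since $d$ is even, Lemma~\ref{lem:2adic} shows that the left side has valuation at least $3+v(N)$. The right side has the valuation of $3^N-1$ or of $3^N+1$. If $N$ is odd, then $3^N\equiv3\pmod 8$, so these valuations are $1$ and $2$. If $N$ is even, then $3^N\equiv1\pmod 8$, so $v(3^N+1)=1$; and $v(3^N-1)=v(N)+2$, because $9^j\equiv9\pmod{16}$ for odd $j$ settles $v(N)=1$, and $3^{2N}-1=(3^N-1)(3^N+1)$ gives the inductive step. In all cases the valuation is at most $v(N)+2$, a contradiction.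

\subsection*{Case C: $n$ odd and $d$ even}
Here the Euler characteristic suffices. Since $d$ is even, $w(\nu)=1+d\,i^*x=1$ mod $2$, so $w(K)=i^*w(M)$. The top Stiefel--Whitney number is the Euler characteristic mod $2$, hence
\[
\chi(K)\equiv\langle i^*w_{2n-2}(M),[K]\rangle=\langle w_{2n-2}(M)\cdot dx,[M]\rangle\equiv0\pmod2 .
\]
But $\chi(K)=n$ is odd by Proposition~\ref{prop:fixed}.

\subsection*{Case D: $n=2N+1$ and $d$ odd}
Now $q$ is odd, and $\tanh(dx)/\tanh x=E_d\in\mathbb Z[[\omega]]$ has constant term $d$. By \eqref{eq:odd},
\[
\sigma(\tau)=\kappa_\tau C,\quad \sigma(\tau')=\kappa_{\tau'}C',\qquad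
C=\Lambda_N\Bigl(\frac{\delta E_d}{1+\gamma\Omega}\Bigr),\quad C'=\Lambda_N\Bigl(\frac{\delta E_d}{1+\gamma'\Omega}\Bigr).
\]
By \eqref{eq:mod4}, $C\equiv d\pmod{4\mathcal O}$. This congruence alone is not enough, because $\kappa_\tau-\kappa_{\tau'}$ contains the factor $\tau'-\tau$, which has positive valuation when $p=2$. But $C-C'$ contains the same factor: by \eqref{eq:sub} and \eqref{eq:mod4},
\[
C-C'=(\gamma'-\gamma)Y,\qquad Y=\Lambda_N\Bigl(\frac{\delta E_d\,\Omega}{(1+\gamma\Omega)(1+\gamma'\Omega)}\Bigr)\in4\mathcal O .
\]
Both formulas in \eqref{eq:diff} now give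
\begin{align*}
\sigma(\tau)-\sigma(\tau')&=(\kappa_\tau-\kappa_{\tau'})\,C+\kappa_{\tau'}(C-C')\\
&=\frac{2(\tau'-\tau)}{(\tau-1)(\tau'-1)}\Bigl[C+\kappa_{\tau'}\,\frac{\tau\tau'-1}{(\tau-1)(\tau'-1)}\cdot\frac Y2\Bigr].
\end{align*}
By Lemma~\ref{lem:units} the second term in the bracket lies in $2\mathcal O$, so the bracket is congruent to the odd integer $d$ modulo $2\mathcal O$ and is a unit. The factor in front is nonzero since $\tau\ne\tau'$. So $\sigma(\tau)\ne\sigma(\tau')$, a contradiction.

\medskip
The four cases cover all $n\ge2$, all primes $p$ and all $d>1$, so $d=1$. This completes the proof of Theorem~\ref{thm:main}.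

\section{Compact Lie groups and localization}\label{sec:complements}

\begin{corollary}\label{cor:lie}
Let a nontrivial compact Lie group $H$ act smoothly and effectively on a cohomology complex projective $n$-space $M$. Let $K$ be a closed, connected, orientable, codimension-two component of the fixed point set $M^H$, of degree $d>0$. Then $d=1$.
\end{corollary}

\begin{proof}
Choose an $H$-invariant metric and a point $y\in K$. An element of $H$ acting trivially on the normal plane $\nu_y$ is an isometry fixing $y$ with trivial differential, hence the identity of the connected manifold $M$. So the normal representation $H\to O(2)$ is faithful, and it has no nonzero fixed vector because $K$ is a component of $M^H$. If $H\cap SO(2)$ were trivial, $H$ would be generated by a reflection, which has nonzero fixed vectors. So $H\cap SO(2)$ is a nontrivial closed subgroup of $SO(2)$, finite cyclic or the whole circle, and contains an element $h$ of some prime order $p$. The trace and determinant of $h$ on the fibers of $\nu$ are continuous with finitely many possible values, hence constant on $K$.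 So $h$ is a nontrivial rotation on every fiber, $K$ is a component of the fixed point set of $h$, and $d\in D_p(M)$. Theorem~\ref{thm:main} applies.
\end{proof}

The proof of Theorem~\ref{thm:main} uses the cohomology ring of $M$ at three primes only: at $p$ in Proposition~\ref{prop:fixed}, at $q$ in Proposition~\ref{prop:cover}, and at $2$ in Lemma~\ref{lem:delta} and Case~C. This gives a localized statement. For a set $P$ of primes, $\mathbb Z_{(P)}$ denotes the ring of rational numbers whose denominators are prime to every element of $P$.

\begin{theorem}\label{thm:local}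
Let $P$ be a set of primes containing $2$ and $p$, and let $R=\mathbb Z_{(P)}$. Let $M$ be a closed, connected, oriented, smooth $2n$-manifold, and let $x\in H^2(M;\mathbb Z)$ generate $H^2(M;\mathbb Z)$ modulo torsion, with $H^*(M;R)=R[x]/(x^{n+1})$. Suppose that a diffeomorphism of prime order $p$ has a closed, connected, orientable, codimension-two fixed component $K$ whose dual class is $dx$ modulo torsion, with $d>0$ and $p\nmid d$. Then no prime in $P$ divides $d$.
\end{theorem}

\begin{proof}
If $n=1$, then $H^1(M;R)=0$, so $M$ is a sphere, $K$ is a point and $d=1$. Let $n\ge2$. Reversing the orientations of both $M$ and $K$ if necessary, we may assume $\Delta=\langle x^n,[M]\rangle>0$. Since $x^n$ generates $H^{2n}(M;R)$, the integer $\Delta$ is a unit of $R$; in particular it is odd. Since $H^*(M;R)=H^*(M;\mathbb Z)\otimes R$ is free, the torsion of $H^*(M;\mathbb Z)$ has order prime to $P$. Hence for $\ell\in P$ we have $H^*(M;\mathbb F_\ell)=\mathbb F_\ell[x]/(x^{n+1})$, and the dual class of $K$ reduces to $dx$ mod $\ell$. Suppose that $q\in P$ divides $d$, so $q\ne p$, and put $m=d/q$.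 We go through the proof of Theorem~\ref{thm:main}.

\emph{Section~\ref{sec:fixed}.} The proof of Lemma~\ref{lem:trivial} gives $g^*x=x$ modulo torsion, so $G$ acts trivially on $H^*(M;R)$ and on (co)homology with coefficients in any field of characteristic $0$ or $\ell\in P$. As $p\in P$, we have $H^*(M;\mathbb Z_{(p)})=\mathbb Z_{(p)}[x]/(x^{n+1})$, and the proof of Proposition~\ref{prop:fixed} holds with $\mathbb Z_{(p)}$ in place of $\mathbb Z$. So $\chi(K)=n$ and the fixed point set is $K$ and a point.

\emph{Section~\ref{sec:cover}.} The proof of Proposition~\ref{prop:cover} used that $H^1(M;\mathbb F_q)=0$, that the dual class of $K$ vanishes mod $q$, and that $G$ acts trivially on $H_*(M;k)$ with $k$ of characteristic $q$. All three hold because $q\in P$. Rationally, $c_1(\nu)=d\,i^*x$ and $c_1(\tilde\nu)=m\,i^*x$ as before.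

\emph{Section~\ref{sec:residue}.} Now $\int_Mf(x)=\Delta\,[x^n]f$. As $2\in P$, the computation of $w_2(M)$ in Lemma~\ref{lem:delta} is unchanged, and the index theorem gives $\Delta\,[\eta^n](z^ka)\in\mathbb Z$. So $a$ and $\delta$ have coefficients in $\mathbb Z_{(2)}\subset\mathcal O$, which is all that Section~\ref{sec:proof} uses. The right sides of \eqref{eq:even} and \eqref{eq:odd} are multiplied by $\Delta$.

\emph{Section~\ref{sec:proof}.} The given prime $q$ puts us in one of the four cases. In Cases A and D and in Case~B with $p\ge5$, the nonzero factor $\Delta$ cancels from the equations $\sigma(\tau)=\sigma(\tau')$. In Case~B with $p=3$, we have $\operatorname{Sign}(g,M)=1$ because $\Delta>0$, and the left side acquires the odd factor $\Delta$, which does not change its valuation. In Case~C, the dual class of $K$ and its restriction $w_2(\nu)$ vanish mod $2$ because $2\in P$ and $d$ is even. Each case ends in a contradiction.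
\end{proof}

\begin{thebibliography}{9}

\bibitem{AS}
Atiyah and Singer, \emph{The index of elliptic operators III}.

\bibitem{Bredon}
Bredon, \emph{Introduction to Compact Transformation Groups}.

\bibitem{problem}
\emph{Cohomology complex projective space with degree one codimension-two fixed submanifolds},
\texttt{https://www.projecteuclid.org/download/pdf\_1/euclid.pjm/1102365629}.

\bibitem{Illman}
Illman, existence of equivariant triangulations for smooth finite group actions.

\bibitem{tomDieck}
tom Dieck, \emph{Transformation Groups}.

\end{thebibliography}
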